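# Weak$^*$-separable dual balls and matrix algebras over a $C^*$-algebra

## 1. Dual balls, states, matrix algebras, complete isometries

Throughout, algebras are nonzero, inner products are linear in the first variable, and $\kappa$ is a fixed infinite cardinal. If you only care about separability, take $\kappa=\aleph_0$ and read "of size $\le\kappa$" as "countable".

**Definition (dual ball, weak$^*$-separability).** For a Banach space $X$, $\mathrm{Ball}(X^*)$ is the closed unit ball of the dual, with the weak$^*$ topology: the coarsest one making all evaluations $\varphi\mapsto\varphi(x)$, $x\in X$, continuous. A topological space is separable if it has a countable dense subset. The density character of a space is the least size of a dense subset.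

*Examples.* If $X$ is norm separable, then $\mathrm{Ball}(X^*)$ is compact and metrizable, hence separable. In the other direction, let $\Gamma$ be uncountable and $A=\mathbb C1+c_0(\Gamma)\subset\ell_\infty(\Gamma)$, with unit vectors $e_\gamma$. For $\varphi\in \mathrm{Ball}(A^*)$ and finite $F\subset\Gamma$, choose scalars $\epsilon_\gamma$ of modulus one with $\epsilon_\gamma\varphi(e_\gamma)=|\varphi(e_\gamma)|$. Then $\sum_{F}|\varphi(e_\gamma)|=\varphi(\sum_F\epsilon_\gamma e_\gamma)\le1$. So each $\varphi$ is nonzero on only countably many $e_\gamma$, and given countably many functionals $\varphi_n$ there is a $\gamma$ with $\varphi_n(e_\gamma)=0$ for all $n$. Since $\|e_\gamma\|=1$, the $\varphi_n$ are not weak$^*$-dense in the ball. Here $\mathrm{Ball}(A^*)$ is not separable.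

**Definition (norming set).** A set $\Theta\subset\mathrm{Ball}(X^*)$ is norming if $\|x\|=\sup_{\theta\in\Theta}|\theta(x)|$ for all $x\in X$.

A weak$^*$-dense subset of $\mathrm{Ball}(X^*)$ is norming, because $\|x\|=|\varphi(x)|$ for some $\varphi$ in the ball. Conversely:

**Lemma 1.** If $\Theta\subset\mathrm{Ball}(X^*)$ is norming and $|\Theta|\le\kappa$, then $\mathrm{Ball}(X^*)$ has a weak$^*$-dense subset of size $\le\kappa$.

*Proof.* The polar $\{x:|\theta(x)|\le1\ \forall\theta\in\Theta\}$ is the unit ball of $X$. By the bipolar theorem the weak$^*$-closed absolutely convex hull of $\Theta$ is $\mathrm{Ball}(X^*)$. The finite sums $\sum\lambda_i\theta_i$ with $\lambda_i\in\mathbb Q+i\mathbb Q$, $\sum|\lambda_i|\le1$, are dense in the absolutely convex hull: shrink the coefficients by a factor slightly less than $1$, then round. There are at most $\kappa$ of them. $\square$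

*Example.* The coordinate functionals norm $\ell_\infty$, so $\mathrm{Ball}(\ell_\infty^*)$ is weak$^*$-separable although $\ell_\infty$ is not norm separable. For a separable Hilbert space $K$, let $\xi,\eta$ run through a countable dense subset of the unit ball of $K$. The functionals $\langle\,\cdot\,\xi,\eta\rangle$ norm $B(K)$, hence norm every subspace of it. So every $A\subset B(\ell_2)$ has a weak$^*$-separable dual ball.

**Definition (states).** For a unital $C^*$-algebra $C$, $S(C)$ is the weak$^*$-compact convex set of states, that is, positive functionals $\omega$ with $\omega(1)=1$. For $x=x^*\in C$ put $M(x)=\max\mathrm{spec}(x)=\max_{\omega\in S(C)}\omega(x)$; if $x\ge0$ then $M(x)=\|x\|$. The extreme points of $S(C)$ are the pure states. If $\pi$ is a representation on $H$ and $v\in H$ is a unit vector, $\omega_v(a)=\langle\pi(a)v,v\rangle$ is a vector state. I often write $av$ for $\pi(a)v$.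

*Example.* The states of $M_2(\mathbb C)$ are $a\mapsto\mathrm{tr}(\rho a)$ with $\rho\ge0$, $\mathrm{tr}\rho=1$. The pure ones are the vector states of unit vectors in $\mathbb C^2$.

*Example (pure states may be too few).* Let $A=L_\infty[0,1]$. It acts on the separable space $L_2[0,1]$ by multiplication, so $\mathrm{Ball}(A^*)$ is weak$^*$-separable. Its pure states are its characters. Given characters $\chi_1,\chi_2,\dots$, cut $[0,1]$ into $2^{n+1}$ equal intervals; $\chi_n$ equals $1$ on the indicator of exactly one of them, $E_n$. The set $\bigcup_nE_n$ has measure at most $\sum_{n\ge1}2^{-n-1}=\frac12$, so the indicator $p$ of its complement is nonzero. But $\chi_n(p)\le\chi_n(1-1_{E_n})=0$ for all $n$. No countable set of pure states is norming, so we shall have to work with mixed states.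

**Definition (matrix algebras and columns).** If $A\subset B(H)$, then $M_n(A)\subset M_n(B(H))=B(H^n)$ with the operator norm. A representation $\pi$ of $A$ on $H$ induces $\pi_n$ of $M_n(A)$ on $H^n$. For a column $z=(z_1,z_2)^T\in A^2$ and $x\in M_2(A)$ put
$$z^*xz=\sum_{i,j}z_i^*x_{ij}z_j\in A .$$
On a vector $v\in H$ the column acts by $zv=(z_1v,z_2v)\in H^2$, and $\langle z^*xz\,v,v\rangle=\langle \pi_2(x)zv,zv\rangle$.

*Example.* $M_2(C(X))=C(X,M_2(\mathbb C))$ with the supremum norm. In $M_2(M_2(\mathbb C))$ let $b=\frac12[e_{ij}]_{i,j}$, with $e_{ij}$ the matrix units. Then $b=b^*$, and the $(i,j)$ entry of $b^2$ is $\frac14\sum_ke_{ik}e_{kj}=\frac12e_{ij}$, so $b$ is a projection. For $z=(e_{11},e_{21})^T$ we get $z^*z=2e_{11}$ and $z^*bz=\frac12\sum_{i,j}e_{1i}e_{ij}e_{j1}=2e_{11}$.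

**Definition (completely positive, completely isometric).** A linear map $U:A\to B(K)$ has amplifications $U_n:M_n(A)\to B(K^n)$ acting entrywise. $U$ is completely positive if every $U_n$ is positive, completely contractive if every $U_n$ is a contraction, and a complete isometry if every $U_n$ is isometric. A unital completely positive map is completely contractive.

*Examples.* If $\rho$ is a representation on $H'$ and $P$ a projection onto a subspace $L$, then $a\mapsto P\rho(a)|_L$ is completely positive. The transpose on $M_2(\mathbb C)$ is isometric but not completely isometric: its second amplification sends $[e_{ij}]$, which is twice a projection and has norm $2$, to $[e_{ji}]$, which is the flip unitary of $\mathbb C^2\otimes\mathbb C^2$ and has norm $1$.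

**Definition (minimal tensor product).** If $A\subset B(H_A)$ and $D\subset B(H_D)$, then $A\otimes_{\min}D$ is the norm closure of the algebraic tensor product in $B(H_A\otimes H_D)$; it does not depend on the faithful representations chosen.

*Example.* $A\otimes_{\min}M_2(\mathbb C)=M_2(A)$.

**Textbook facts.** We use the following.

1. (GNS.) Every state is $\varphi(a)=\langle\pi(a)v,v\rangle$ with $v$ a cyclic unit vector, and $\pi$ is irreducible if and only if $\varphi$ is pure. For $a=a^*$ the maximum $M(a)$ is attained at a pure state, because the states attaining it form a nonempty closed face of $S(C)$, which has an extreme point. The direct sum of the irreducible representations is faithful.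
2. (Kadison's transitivity theorem, self-adjoint form; Murphy, *$C^*$-algebras and Operator Theory*, 5.2.2.) Let $\pi$ be irreducible on $H$, $F\subset H$ a finite-dimensional subspace, $T\in B(H)$. There is $a\in A$ with $\pi(a)|_F=T|_F$, and if $T=T^*$ one can take $a=a^*$. No unit is needed.
3. (Polar decomposition of functionals; e.g. Takesaki, *Theory of Operator Algebras I*, III.4.2.) Every $\varphi\in A^*$ is $\varphi(a)=\langle\pi(a)\xi,\eta\rangle$ with $\|\xi\|^2=\|\eta\|^2=\|\varphi\|$.
4. (Ideals.) Let $A$ be unital. Every closed ideal of $M_2(A)$ is $M_2(J)$ for a closed ideal $J$ of $A$: multiplying $x$ by matrix units on both sides moves any entry $x_{ij}$ to any position. If $\pi$ is irreducible and $\pi|_J\neq0$, then $\pi|_J$ is irreducible. Indeed $\overline{\pi(J)H}$ is a nonzero $A$-invariant subspace, so it is $H$. If $L\ne0$ is a closed $J$-invariant subspace, then $\overline{\pi(J)L}\subset L$ is $A$-invariant, so it is $0$ or $H$. If it were $0$, then $L\perp\pi(J)H$ and $L=0$. So $L=H$.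

## 2. Passing from $\mathrm{Ball}(A^*)$ to $\mathrm{Ball}(M_2(A)^*)$

The question, which comes from "The smallness problem for $C^*$-algebras", is this. Let $A$ be a unital $C^*$-algebra. If countably many functionals are weak$^*$-dense in the unit ball of $A^*$, must the same be true for $M_2(A)$? By Lemma 1: if $A$ has a countable norming set of functionals, has $M_2(A)$ one too?

The answer is yes.

**Theorem A.** Let $A$ be a unital $C^*$-algebra. If $\mathrm{Ball}(A^*)$ is weak$^*$-separable, then so is $\mathrm{Ball}(M_2(A)^*)$. More generally, a weak$^*$-dense subset of size $\le\kappa$ in the first ball gives one in the second.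

**Theorem B.** For a $C^*$-algebra $A$ (unital or not) the following are equivalent:

1. $\mathrm{Ball}(A^*)$ has a weak$^*$-dense subset of size $\le\kappa$;
2. $\mathrm{Ball}(M_n(A)^*)$ has one for every $n\ge1$;
3. there is a completely positive complete isometry $A\to B(\ell_2(\kappa))$ (unital if $A$ is unital);
4. there is a linear isometry $A\to B(\ell_2(\kappa))$.

In particular the weak$^*$-density characters of $\mathrm{Ball}(A^*)$ and $\mathrm{Ball}(M_n(A)^*)$ coincide for every $n$.

**Theorem C.** For nonzero $C^*$-algebras $A,D$: $\mathrm{Ball}((A\otimes_{\min}D)^*)$ is weak$^*$-separable if and only if both $\mathrm{Ball}(A^*)$ and $\mathrm{Ball}(D^*)$ are. The same holds with "has a weak$^*$-dense subset of size $\le\kappa$" in place of "is weak$^*$-separable".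

## 3. Reducing dual balls to states

Positive functionals are easier to move around than general ones, so we first translate the hypothesis into a statement on states.

**Lemma 2.** Let $C$ be unital, $\Psi\subset S(C)$, $|\Psi|\le\kappa$, and suppose $\sup_{\psi\in\Psi}\psi(x)=1$ for every $x\in C_+$ with $\|x\|=1$. Then the rational convex combinations of $\Psi$ are weak$^*$-dense in $S(C)$. In particular $S(C)$ has a weak$^*$-dense subset of size $\le\kappa$.

*Proof.* If not, Hahn–Banach separation gives $\omega\in S(C)$ and an element of $C$, whose real part we call $a$, with $\omega(a)>\sup_\Psi\psi(a)$. Put $x=a+\|a\|1\ge0$. Then $\omega(x)>\sup_\Psi\psi(x)\ge0$, so $x\ne0$. By hypothesis, scaled, $\sup_\Psi\psi(x)=\|x\|\ge\omega(x)$, a contradiction. $\square$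

**Lemma 3.** Let $A$ be any $C^*$-algebra such that $\mathrm{Ball}(A^*)$ has a weak$^*$-dense subset of size $\le\kappa$. Then there is a set $\Psi$ of at most $\kappa$ positive functionals of norm $\le1$ on $A$ with $\sup_\Psi\psi(a)=\|a\|$ for all $a\in A_+$. If $A$ is unital, $S(A)$ has a weak$^*$-dense subset of size $\le\kappa$.

*Proof.* Let $\{\varphi_n\}$ be the dense set (indexed by a set of size $\le\kappa$) and write $\varphi_n(a)=\langle\pi_n(a)\xi_n,\eta_n\rangle$ with $\|\xi_n\|^2=\|\eta_n\|^2=\|\varphi_n\|\le1$. Put $\psi_n(a)=\langle\pi_n(a)\xi_n,\xi_n\rangle$, a positive functional of norm at most $1$. Let $a\ge0$, $\|a\|=1$, $\varepsilon\in(0,1)$. By density some $n$ has $|\varphi_n(a)|>1-\varepsilon$, and by Cauchy–Schwarz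
$$1-\varepsilon<|\langle\pi_n(a)^{1/2}\xi_n,\pi_n(a)^{1/2}\eta_n\rangle|\le\psi_n(a)^{1/2}\langle\pi_n(a)\eta_n,\eta_n\rangle^{1/2}\le\psi_n(a)^{1/2}.$$
So $\psi_n(a)>(1-\varepsilon)^2$. If $A$ is unital, discard the zero $\psi_n$ and divide the others by $\psi_n(1)\le1$: they become states and their values on $A_+$ do not decrease. Apply Lemma 2. $\square$

So in the unital case we may start from a weak$^*$-dense $\Phi\subset S(A)$ with $|\Phi|\le\kappa$, and we ask for the same in $S(M_2(A))$. Natural states of $M_2(A)$ are $x\mapsto\varphi(z^*xz)/\varphi(z^*z)$ with $z$ a column. How many columns are needed?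

**Reduction.** Suppose that for every $\delta\in(0,1)$ there is a set $Z_\delta\subset A^2$ of size $\le\kappa$ such that, for every $b\in M_2(A)_+$ with $\|b\|=1$,
$$\text{there are } z\in Z_\delta \text{ and } \omega\in S(A)\text{ with }\ \omega(z^*bz)>(1-\delta)\,\omega(z^*z). \tag{1}$$
Then $S(M_2(A))$ has a weak$^*$-dense subset of size $\le\kappa$. Indeed, the inequality in (1) is a weak$^*$-open condition on $\omega$, so it holds for some $\varphi\in\Phi$. Since $0\le b\le1$, we have $0\le z^*bz\le z^*z$. If $\varphi(z^*z)$ were $0$, both sides would vanish, so $\varphi(z^*z)>0$. Hence the states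
$$x\mapsto\varphi(z^*xz)/\varphi(z^*z),\qquad \varphi\in\Phi,\ z\in\bigcup_{k\ge2}Z_{1/k},\ \varphi(z^*z)>0,$$
number at most $\kappa$ and satisfy the hypothesis of Lemma 2.

Note the freedom here: $b$ is given first, and $\omega$ may be *any* state of $A$. Only the columns must come from a small set.

## 4. Constant columns: they settle $C(X)$ and fail on $M_2(\mathbb C)$

**Commutative algebras.** Let $A=C(X)$ and let $Z$ be the countable set of constant columns $(\lambda_1,\lambda_2)^T$ with $\lambda_l\in\mathbb Q+i\mathbb Q$. Given $b\in C(X,M_2(\mathbb C))_+$ of norm $1$, choose $t_0\in X$ with $\|b(t_0)\|=1$ and a vector $\lambda\in\mathbb C^2$ with $\langle b(t_0)\lambda,\lambda\rangle>(1-\delta)\|\lambda\|^2$. By continuity $\lambda$ can be rational. With $z=\lambda$ and $\omega$ the evaluation at $t_0$, (1) holds. So constant columns suffice. The evaluation at $t_0$ need not lie in $\Phi$ (recall $L_\infty[0,1]$); density of $\Phi$ takes care of that.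

**Where constant columns stop.** Take $A=M_2(\mathbb C)$ and $b=\frac12[e_{ij}]$, the projection of Section 1. For a state $\varphi=\mathrm{tr}(\rho\,\cdot)$ and $z=(\lambda_1,\lambda_2)^T$ constant, $\varphi(e_{ij})=\rho_{ji}$ gives
$$\varphi(z^*bz)=\tfrac12\sum_{i,j}\overline{\lambda_i}\lambda_j\rho_{ji}=\tfrac12\langle\rho\mu,\mu\rangle\le\tfrac12\|\lambda\|^2=\tfrac12\varphi(z^*z),\qquad\mu=(\overline{\lambda_1},\overline{\lambda_2}).$$
So (1) fails for every $\delta<\frac12$, whatever constants we use. The entries of $z$ must come from $A$; the column $(e_{11},e_{21})^T$ with $\omega=\omega_{e_1}$ gives ratio $1$.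

**Where general columns stop.** If all $z\in A^2$ were allowed, (1) would be easy: take $v$ cyclic and let $(z_1v,z_2v)$ approach a vector on which $b$ is almost $1$. But $A$ may be non-separable, and so may the GNS spaces of the states in $\Phi$. For instance let $X=\{0,1\}^{\mathbb R}$. It is separable: the indicators of finite unions of intervals with rational endpoints are dense, since finitely many distinct reals can be separated by such intervals. So $\mathrm{Ball}(C(X)^*)$ is weak$^*$-separable. Integration against the product $\mu$ of fair coin measures is a state, with GNS space $L_2(\mu)$, and the functions $r_\gamma(t)=(-1)^{t_\gamma}$, $\gamma\in\mathbb R$, are orthonormal in it. A dense $\Phi$ may contain this state. If $v$ is a vector in a non-separable $H$ and $Z$ is countable, then $\{zv:z\in Z\}$ is countable and cannot be dense in $H^2$.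

So the difficulty is: the pair $(v,u)\in H^2$ on which $b$ is large has a second coordinate that a small set of columns applied to $v$ cannot reach.

## 5. Two vectors stored in one

We are free to change $\omega$, so we need not apply columns to $v$. Let us look for a *different* vector $w$ that carries both $v$ and $u$, and a column $z$, not depending on $u$, that reads them off.

Here is the model computation. Suppose $A\subset B(H)$ contains isometries $y_1,\dots,y_N$ with pairwise orthogonal ranges, as $B(\ell_2)$ does. Let $v,u\in H$. Since $\sum y_iy_i^*\le1$, we have $\sum_i\|y_i^*u\|^2\le\|u\|^2$. By the pigeonhole principle some $i$ has $\|y_i^*u\|\le\|u\|/\sqrt N$: the range of $y_i$ is nearly free of $u$. Write $y=y_i$ and store $v$ there: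
$$w=yv+u,\qquad z=(y^*,\,1-yy^*)^T .$$
Because $y^*y=1$ we have $(1-yy^*)y=0$, so
$$zw=\big(v+y^*u,\ u-yy^*u\big),$$
and $\|zw-(v,u)\|\le\sqrt2\,\|u\|/\sqrt N$. The columns used are just $N$ in number, and $u$ was arbitrary.

A general $A$ contains no such isometries. Two observations save the argument.

* We only need the relation $y_i^*y_i=1$ approximately on one vector, together with $\sum y_iy_i^*\le1$. Kadison's theorem provides such $y_i$ near a vector state of an irreducible representation of dimension at least $N$. "Approximately on the vector $v$" is an inequality about the state $\omega_v$, so it passes to nearby states, and it suffices to fix one reference tuple for each $\varphi\in\Phi$.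
* If the relevant irreducible representations have dimension less than $N$, there is no room for $N$ orthonormal vectors. But then finitely many vectors span, and rational linear combinations of them suffice, as in the commutative case.

## 6. Approximate isometries from Kadison's theorem

For $y=(y_1,\dots,y_d)\in A^d$ put
$$f(y)=\sum_{i,j=1}^d(y_i^*y_j-\delta_{ij}1)^*(y_i^*y_j-\delta_{ij}1)\in A_+. \tag{2}$$
For a vector state, $\omega_v(f(y))=\sum_{i,j}\|y_i^*y_jv-\delta_{ij}v\|^2$: it measures how far the $y_i$ are from being orthogonal isometries when tested on $v$.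

*Example.* In $M_2(\mathbb C)$ let $y_1=e_{11}$, $y_2=e_{21}$. Then $y_i^*y_j=\delta_{ij}e_{11}$, so $f(y)=2e_{22}$, and $\omega_{e_1}(f(y))=0$. Also $y_1y_1^*+y_2y_2^*=1$.

**Lemma 4.** Let $A$ be unital, $\pi$ an irreducible representation on $H$, $\xi\in H$ a unit vector, $d<\infty$, $d\le\dim H$. Then there is $y\in A^d$ with $\|\sum_iy_iy_i^*\|\le1$ and $\omega_\xi(f(y))=0$. For any prescribed orthonormal $\zeta_1,\dots,\zeta_d\in H$ one can take $\pi(y_i)\xi=\zeta_i$.

*Proof.* **Step 1: lift rank-one operators and their adjoints.** Let $\zeta_1,\dots,\zeta_d$ be orthonormal, $F=\mathrm{span}\{\xi,\zeta_1,\dots,\zeta_d\}$, and $T_ih=\langle h,\xi\rangle\zeta_i$. Then $T_i^*h=\langle h,\zeta_i\rangle\xi$, and $T_i$ and $T_i^*$ both map $F$ into $F$. Kadison's theorem, applied to the self-adjoint operators $\mathrm{Re}\,T_i$ and $\mathrm{Im}\,T_i$, gives self-adjoint $r_i,q_i\in A$ agreeing with them on $F$. With $x_i=r_i+iq_i$ (here the second $i$ is the imaginary unit) we have $\pi(x_i)|_F=T_i|_F$ and $\pi(x_i)^*|_F=T_i^*|_F$.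

**Step 2: cut down so that the row is a contraction.** Let $s=\sum x_ix_i^*$. As $T_i^*F\subset F$, $\pi(s)|_F=\sum T_iT_i^*|_F$, and $T_iT_i^*h=\langle h,\zeta_i\rangle\zeta_i$. So $\pi(s)|_F$ is the projection of $F$ onto $\mathrm{span}\{\zeta_i\}$. Let $h(t)=\min(1,t^{-1/2})$ on $[0,\infty)$, with $h(0)=1$, a continuous function equal to $1$ on $[0,1]$. Put $y_i=h(s)x_i$. Then $\sum y_iy_i^*=h(s)sh(s)=\min(s,1)\le1$.

**Step 3: the cut-off is invisible on $F$.** $F$ has a basis of eigenvectors of $\pi(s)$ with eigenvalues $0$ and $1$, and $h(0)=h(1)=1$. So $\pi(h(s))|_F=\mathrm{id}$. Hence $\pi(y_i)\xi=\pi(h(s))\zeta_i=\zeta_i$ and $\pi(y_i)^*\zeta_j=\pi(x_i)^*\pi(h(s))\zeta_j=T_i^*\zeta_j=\delta_{ij}\xi$. Therefore $\pi(y_i^*y_j-\delta_{ij}1)\xi=0$ for all $i,j$, that is, $\omega_\xi(f(y))=0$. $\square$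

## 7. From a dense set in $S(A)$ to a dense set in $S(M_2(A))$

**Proposition 5.** Let $A$ be unital and let $\Phi\subset S(A)$ be weak$^*$-dense with $|\Phi|\le\kappa$. Then $S(M_2(A))$ has a weak$^*$-dense subset of size $\le\kappa$.

*Proof.* By the reduction in Section 3 it is enough to produce, for each $\delta\in(0,1)$, a set $Z_\delta$ of size $\le\kappa$ satisfying (1).

**Step 1: parameters.** Fix $\delta\in(0,1)$. Choose $\varepsilon\in(0,\delta]$ and $\tau\in(0,1)$ so small that
$$\sqrt{1-\varepsilon}>\tau\quad\text{and}\quad\Big(\frac{\sqrt{1-\varepsilon}-\tau}{1+\tau}\Big)^2>1-\delta .$$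
Then choose $\eta\in(0,\frac12)$ and $N\in\mathbb N$ with $\sqrt2(\sqrt\eta+N^{-1/2})\le\tau$.

**Step 2: the columns.** For each $\varphi\in\Phi$ and $1\le d\le N$ for which *some* $y\in A^d$ satisfies $\|\sum y_iy_i^*\|\le1$ and $\varphi(f(y))<\eta$, choose one such tuple and call it $y^{\varphi,d}$, the reference tuple. Let $Z_\delta$ consist of all columns of two kinds:
$$\big(y^*,\,1-yy^*\big)^T\quad\text{with } y=y_i^{\varphi,N},\ 1\le i\le N,$$
$$\Big(\sum_{i\le d}\lambda_{1i}\,y_i^{\varphi,d},\ \sum_{i\le d}\lambda_{2i}\,y_i^{\varphi,d}\Big)^T\quad\text{with } d<N,\ \lambda_{li}\in\mathbb Q+i\mathbb Q .$$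
Then $|Z_\delta|\le\kappa$. This set is fixed before we see any $b$.

**Step 3: the representations that see $b$.** Let $b\in M_2(A)_+$, $\|b\|=1$. The direct sum of the irreducible representations $\pi$ of $A$ is faithful, hence so is the direct sum of the $\pi_2$, and $\sup_\pi\|\pi_2(b)\|=1$. So the class $\mathcal P$ of irreducible $\pi$ with $\|\pi_2(b)\|>1-\varepsilon$ is nonempty. We distinguish two cases.

**Step 4: the case where some $\pi\in\mathcal P$ acts on $H$ with $\dim H\ge N$.** The aim is to run the model computation of Section 5 in the GNS space of a suitable $\varphi\in\Phi$.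

*Finding $\varphi$.* Since $\pi_2(b)\ge0$, there is a unit vector $(\xi_1,\xi_2)\in H^2$ with $\langle\pi_2(b)(\xi_1,\xi_2),(\xi_1,\xi_2)\rangle>1-\varepsilon$. If $\xi_1=0$, move it slightly and renormalize; so $\xi_1\ne0$. Put $\xi=\xi_1/\|\xi_1\|$, choose $t\in A$ with $\pi(t)\xi=\xi_2/\|\xi_1\|$ by Kadison's theorem, and put $c=(1,t)^T$. Then $c\xi=(\xi_1,\xi_2)/\|\xi_1\|$, so $\omega_\xi(c^*bc)>(1-\varepsilon)\omega_\xi(c^*c)$. By Lemma 4 there is $y\in A^N$ with $\|\sum y_iy_i^*\|\le1$ and $\omega_\xi(f(y))=0$. These are finitely many weak$^*$-open conditions on the state, so there is $\varphi\in\Phi$ with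
$$\varphi(c^*bc)>(1-\varepsilon)\varphi(c^*c),\qquad\varphi(f(y))<\eta .$$
The tuple $y$ depends on $\pi$ and $\xi$, and is of no use as a source of columns. But its existence shows that the reference tuple $y':=y^{\varphi,N}$ is defined, with $\varphi(f(y'))<\eta$ and $\|\sum y_i'y_i'^*\|\le1$. From now on we use only $y'$.

*Pigeonhole.* Work in the GNS representation of $\varphi$ with cyclic unit vector $v$. Put $u=tv$ and
$$R=(\|v\|^2+\|u\|^2)^{1/2}=\varphi(c^*c)^{1/2}\ge1 .$$
Since $\sum_{i=1}^N\|y_i'^*u\|^2\le\|u\|^2$, some $i$ has $\|y_i'^*u\|\le\|u\|/\sqrt N$. Write $y=y_i'$ for this $i$. Then $yy^*\le1$ gives $\|y\|\le1$, and the $(i,i)$ term of (2) gives $\|y^*yv-v\|^2\le\varphi(f(y'))<\eta$.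

*Storing and reading.* Let $w=yv+u$ and $z=(y^*,1-yy^*)^T\in Z_\delta$. Then
$$zw-(v,u)=\big((y^*yv-v)+y^*u,\ \ y(v-y^*yv)-yy^*u\big). \tag{3}$$
Each coordinate has norm at most $\sqrt\eta+\|u\|N^{-1/2}\le(\sqrt\eta+N^{-1/2})R$, using $R\ge1$ and $R\ge\|u\|$. So $\|zw-(v,u)\|\le\tau R<R=\|(v,u)\|$. In particular $zw\ne0$, and therefore $w\ne0$.

*Comparison.* We have $\|b^{1/2}(v,u)\|^2=\varphi(c^*bc)>(1-\varepsilon)R^2$, and $b^{1/2}$ acts as a contraction. Hence
$$\|b^{1/2}zw\|>(\sqrt{1-\varepsilon}-\tau)R,\qquad0<\|zw\|\le(1+\tau)R,$$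
and by the choice of parameters
$$\langle z^*bz\,w,w\rangle=\|b^{1/2}zw\|^2>(1-\delta)\|zw\|^2=(1-\delta)\langle z^*z\,w,w\rangle .$$
This is (1) with $\omega=\omega_{w/\|w\|}$, a vector state in the GNS representation of $\varphi$.

**Step 5: the case where every $\pi\in\mathcal P$ has dimension less than $N$.** The aim is to find a representation in $\mathcal P$ in which a reference tuple produces a basis.

*An ideal that recognizes $\mathcal P$.* Let $d<N$ be the maximal dimension occurring in $\mathcal P$, and let $\pi\in\mathcal P$ act on $H$ with $\dim H=d$. Let $h(t)=\max(t-(1-\varepsilon),0)$. The closed ideal of $M_2(A)$ generated by $h(b)$ is $M_2(J)$ for a closed ideal $J$ of $A$. For irreducible $\sigma$, the kernel of $\sigma_2$ is a closed ideal, so it contains $M_2(J)$ exactly when it contains $h(b)$; and $\sigma_2(h(b))=h(\sigma_2(b))$. Hence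
$$\sigma|_J\ne0\iff\sigma_2(h(b))\ne0\iff\|\sigma_2(b)\|>1-\varepsilon\iff\sigma\in\mathcal P. \tag{4}$$

*A localizing element.* By (4), $\pi|_J$ is nonzero, hence irreducible. Let $v\in H$ be a unit vector. By Kadison's theorem for $J$ there is $x=x^*\in J$ with $\pi(x)v=v$. The function $t\mapsto\min(1,\max(t,0))$ vanishes at $0$ and equals $1$ at $1$, so $e=\min(1,\max(x,0))$ lies in $J$, satisfies $0\le e\le1$, and $\pi(e)v=v$.

*Finding $\varphi$.* By Lemma 4 there is $y\in A^d$ with $\|\sum y_iy_i^*\|\le1$ and $\omega_v(f(y))=0$. By density there is $\varphi\in\Phi$ with $\varphi(e)>1-\eta$ and $\varphi(f(y))<\eta$. So $y':=y^{\varphi,d}$ is defined, $\varphi(f(y'))<\eta$, and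
$$\varphi\big(e-f(y')\big)>1-2\eta>0 .$$

*Passing to an irreducible representation.* The state $\varphi$ is in general mixed. But some pure state is at least as large on the self-adjoint element $e-f(y')$: there are an irreducible $\sigma$ on $H_\sigma$ and a unit vector $v'\in H_\sigma$ with
$$\omega_{v'}(e)-\omega_{v'}(f(y'))>1-2\eta .$$
Since $f(y')\ge0$, this gives $\omega_{v'}(e)>0$, so $\sigma|_J\ne0$, and by (4) $\sigma\in\mathcal P$ and $\dim H_\sigma\le d$. Since $e\le1$, it also gives $\omega_{v'}(f(y'))<2\eta$. (This is why both $e$ and $f(y')$ enter: $e$ keeps us in $\mathcal P$, and $f(y')$ keeps the tuple good.)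

*A basis.* Let $G_{ij}=\langle y_i'^*y_j'v',v'\rangle=\langle y_j'v',y_i'v'\rangle$. Then
$$\sum_{i,j}|G_{ij}-\delta_{ij}|^2\le\sum_{i,j}\|(y_i'^*y_j'-\delta_{ij}1)v'\|^2=\omega_{v'}(f(y'))<2\eta<1,$$
so $G$ is within Hilbert–Schmidt distance less than $1$ of the identity and is invertible. If $\sum_jc_jy_j'v'=0$, then pairing with $y_i'v'$ gives $Gc=0$, so $c=0$. Thus $y_1'v',\dots,y_d'v'$ are linearly independent, and since $\dim H_\sigma\le d$ they form a basis of $H_\sigma$. Here the maximality of $d$ is used.

*The column.* As $\sigma\in\mathcal P$, there is a unit vector $(\xi_1,\xi_2)\in H_\sigma^2$ with $\langle\sigma_2(b)(\xi_1,\xi_2),(\xi_1,\xi_2)\rangle>1-\varepsilon$. Write $\xi_l=\sum_i\lambda_{li}y_i'v'$ and replace the $\lambda_{li}$ by sufficiently close elements of $\mathbb Q+i\mathbb Q$. With $z_l=\sum_i\lambda_{li}y_i'$ we have $z\in Z_\delta$, and $zv'$ is as close to $(\xi_1,\xi_2)$ as we like, so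
$$\omega_{v'}(z^*bz)=\langle\sigma_2(b)zv',zv'\rangle>(1-\varepsilon)\|zv'\|^2=(1-\varepsilon)\,\omega_{v'}(z^*z).$$
Since $\varepsilon\le\delta$, this gives (1) with $\omega=\omega_{v'}$. $\square$

## 8. From states of $M_4(A)$ to the dual ball of $M_2(A)$: Theorem A

*Proof of Theorem A.* **Step 1: states of $M_4(A)$.** By Lemma 3, $S(A)$ has a weak$^*$-dense subset of size $\le\kappa$. Apply Proposition 5 to $A$ and then to $M_2(A)$: $S(M_4(A))$ has a weak$^*$-dense subset $\{\Psi_n\}$ of size $\le\kappa$. The extra doubling is there to handle non-self-adjoint elements.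

**Step 2: the self-adjoint trick.** For $x\in M_2(A)$ put $\tilde x=\begin{pmatrix}0&x\\x^*&0\end{pmatrix}\in M_4(A)$. Conjugation by the unitary $\mathrm{diag}(1,-1)$ (with $1\in M_2(A)$) sends $\tilde x$ to $-\tilde x$, so $\mathrm{spec}(\tilde x)$ is symmetric and $M(\tilde x)=\|\tilde x\|=\|x\|$. By density $\sup_n\Psi_n(\tilde x)=\|x\|$.

**Step 3: norming functionals.** Let $\theta_n(x)=2\Psi_n\begin{pmatrix}0&x\\0&0\end{pmatrix}$, a linear functional on $M_2(A)$. As $\Psi_n$ is hermitian, $\mathrm{Re}\,\theta_n(x)=\Psi_n(\tilde x)\le\|x\|$. Replacing $x$ by $\zeta x$ with $|\zeta|=1$ gives $|\theta_n(x)|\le\|x\|$, so $\|\theta_n\|\le1$. Moreover $\sup_n|\theta_n(x)|\ge\sup_n\Psi_n(\tilde x)=\|x\|$. So $\{\theta_n\}$ is norming, and Lemma 1 gives a weak$^*$-dense subset of $\mathrm{Ball}(M_2(A)^*)$ of size $\le\kappa$. For $\kappa=\aleph_0$ the answer to the question is yes. $\square$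

## 9. Completely isometric embeddings into $B(\ell_2(\kappa))$: Theorem B

A weak$^*$-separable dual ball gives at once a linear isometry $A\to\ell_\infty$, $x\mapsto(\varphi_n(x))$, from a norming sequence. Such a map says little about $M_2(A)$. For $A=M_2(\mathbb C)$ and $x=[e_{ij}]$, of norm $2$, write $\varphi_n=\mathrm{tr}(\rho_n\,\cdot)$ with trace norm $\|\rho_n\|_1\le1$. The matrix $[\varphi_n(e_{ij})]$ is the transpose of $\rho_n$ and has norm at most $1$. So the amplified map shrinks $x$ by a factor of at least $2$. Theorem B says that a better embedding always exists. Its core is the following.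

**Lemma 6.** Let $C$ be a unital $C^*$-algebra such that $S(C)$ has a weak$^*$-dense subset of size $\le\kappa$. Then there is a unital completely positive complete isometry $C\to B(\ell_2(\kappa))$.

*Proof.* **Step 1: one finite-dimensional map per state.** By repeated use of Proposition 5, for each $k=2^r$, $r\ge0$, there is a weak$^*$-dense $\Psi^{(k)}\subset S(M_k(C))$ with $|\Psi^{(k)}|\le\kappa$. Let $\Psi\in\Psi^{(k)}$. Its GNS representation is a unital representation of $M_k(C)$. The matrix units split its space as $\mathbb C^k\otimes H'$, and the representation has the form $\mathrm{id}_{M_k}\otimes\rho$ with $\rho$ a representation of $C$ on $H'$. Writing the cyclic unit vector as $(\Omega_1,\dots,\Omega_k)\in H'^k$, we have $\sum\|\Omega_i\|^2=1$ and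
$$\Psi(x)=\sum_{i,j}\langle\rho(x_{ij})\Omega_j,\Omega_i\rangle .$$
Let $L_\Psi=\mathrm{span}\{\Omega_i\}$, let $P$ be the projection of $H'$ onto $L_\Psi$, and put $U_\Psi(a)=P\rho(a)|_{L_\Psi}$. This is unital and completely positive into $B(L_\Psi)$. The displayed formula reads $\Psi(x)=\langle(U_\Psi)_k(x)\Omega,\Omega\rangle$ with $\Omega=(\Omega_i)$ a unit vector of $L_\Psi^k$, so $|\Psi(x)|\le\|(U_\Psi)_k(x)\|$.

**Step 2: the direct sum.** Let $U=\bigoplus_{r\ge0}\bigoplus_{\Psi\in\Psi^{(2^r)}}U_\Psi$. It acts on a direct sum of at most $\kappa$ finite-dimensional spaces, so on a Hilbert space of dimension $\le\kappa$. Replacing $U$ by $U\otimes1_{\ell_2(\kappa)}$, which changes no norms, we may take this space to be $\ell_2(\kappa)$. $U$ is unital completely positive, hence completely contractive.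

**Step 3: no norm is lost.** Let $k=2^r$. If $x=x^*\in M_k(C)$, then $\|U_k(x)\|\ge\sup_{\Psi\in\Psi^{(k)}}|\Psi(x)|=\|x\|$ by density, so $\|U_k(x)\|=\|x\|$. If $x\in M_k(C)$ is arbitrary, put $\tilde x=\begin{pmatrix}0&x\\x^*&0\end{pmatrix}\in M_{2k}(C)$. As $U_k(x^*)=U_k(x)^*$, the element $U_{2k}(\tilde x)$ has the same form with $U_k(x)$ in place of $x$. So $\|U_k(x)\|=\|U_{2k}(\tilde x)\|=\|\tilde x\|=\|x\|$, because $2k$ is again a power of $2$. Finally every $M_m(C)$ sits as a corner in some $M_{2^r}(C)$, compatibly with the amplifications. So $U$ is a complete isometry. $\square$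

*Proof of Theorem B.* **(2)$\Rightarrow$(1) and (3)$\Rightarrow$(4)** are immediate.

**(4)$\Rightarrow$(1) and (3)$\Rightarrow$(2).** Suppose $X$ embeds isometrically in $B(K)$ with $K=\ell_2(\kappa)$ or $K=\ell_2(\kappa)^n$. Take a dense subset of size $\kappa$ in the unit ball of $K$. The functionals $\langle\,\cdot\,\xi,\eta\rangle$ with $\xi,\eta$ in this subset norm $B(K)$, hence $X$, and Lemma 1 applies. For (4)$\Rightarrow$(1) take $X=A$. For (3)$\Rightarrow$(2) take $X=M_n(A)$, which the complete isometry embeds isometrically in $M_n(B(\ell_2(\kappa)))=B(\ell_2(\kappa)^n)$.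

**(1)$\Rightarrow$(3), unital case.** Lemma 3 gives a weak$^*$-dense subset of $S(A)$ of size $\le\kappa$. Apply Lemma 6.

**(1)$\Rightarrow$(3), non-unital case.** The aim is to show that $S(\tilde A)$ has a weak$^*$-dense subset of size $\le\kappa$, where $\tilde A$ is the unitization. Then Lemma 6 gives a unital completely positive complete isometry on $\tilde A$, and its restriction to $A$ is as required.

Take $\Psi$ from Lemma 3. Put $\psi_0(\lambda+a)=\lambda$, and $\tilde\psi(\lambda+a)=\lambda+\psi(a)$ for $\psi\in\Psi$. The first is a character, hence a state. The others are states too: they are $1$ at the unit, and since $|\psi(a)|^2\le\|\psi\|\,\psi(a^*a)\le\psi(a^*a)$,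
$$\tilde\psi\big((\lambda+a)^*(\lambda+a)\big)=|\lambda|^2+2\,\mathrm{Re}\,\overline\lambda\psi(a)+\psi(a^*a)\ge(|\lambda|-|\psi(a)|)^2\ge0 .$$

We check the hypothesis of Lemma 2 for these states. Let $x=\lambda+a\in\tilde A_+$, $\|x\|=1$; then $\lambda=\psi_0(x)$ is real and $a=a^*\in A$. As $A$ is a proper ideal of $\tilde A$, $a$ is not invertible, so $0\in\mathrm{spec}(a)$ and $s:=M(a)\ge0$. Also $\lambda+s=M(x)=\|x\|=1$.

If $s=0$, then $\psi_0(x)=\lambda=1$.

If $s>0$, let $0<\varepsilon<s$ and let $h$ be $0$ on $(-\infty,s-\varepsilon]$, linear on $[s-\varepsilon,s]$, and $1$ on $[s,\infty)$. As $h(0)=0$, $h(a)\in A_+$, and $\|h(a)\|=1$ because $s\in\mathrm{spec}(a)$. On $\mathrm{spec}(a)\subset[-\|a\|,s]$ we have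
$$t\ge(s-\varepsilon)h(t)-\|a\|(1-h(t)):$$
for $t\le s-\varepsilon$ the right side is $-\|a\|$, and for $t\in[s-\varepsilon,s]$ it is at most $s-\varepsilon\le t$. By functional calculus the same holds for $a$ in $\tilde A$, and applying $\tilde\psi$,
$$\tilde\psi(x)\ge\lambda+(s-\varepsilon)\psi(h(a))-\|a\|\big(1-\psi(h(a))\big).$$
Since $\sup_\Psi\psi(h(a))=1$, we get $\sup_\Psi\tilde\psi(x)\ge\lambda+s-\varepsilon=1-\varepsilon$. As $\varepsilon$ is arbitrary, Lemma 2 applies.

**Density characters.** The balls are infinite Hausdorff spaces, so their density characters are infinite (a finite set is closed). Taking $\kappa$ to be the density character of $\mathrm{Ball}(A^*)$, (1)$\Rightarrow$(2) shows that that of $\mathrm{Ball}(M_n(A)^*)$ is at most as large. Conversely $A\subset M_n(A)$ isometrically as a corner, and restriction maps $\mathrm{Ball}(M_n(A)^*)$ weak$^*$-continuously onto $\mathrm{Ball}(A^*)$ by Hahn–Banach. A continuous image of a dense set is dense in the image. $\square$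

## 10. Minimal tensor products: Theorem C

*Proof of Theorem C.* We write the proof for $\kappa$; separability is $\kappa=\aleph_0$.

**Step 1: completely contractive maps can be applied in one tensor factor.** Let $E_1\subset B(H_1)$ and $E_2\subset B(H_2)$ be subspaces, and $u:E_1\to B(K_1)$ completely contractive. We claim that $\|\sum u(x_i)\otimes y_i\|\le\|\sum x_i\otimes y_i\|$ for finite sums with $x_i\in E_1$, $y_i\in E_2$, with norms in $B(K_1\otimes H_2)$ and $B(H_1\otimes H_2)$. Let $P$ run through the finite-rank projections on $H_2$; say $P$ has rank $n$. Then $\sum x_i\otimes Py_iP$ is an element of $M_n(E_1)$, and $u_n$ maps it to $\sum u(x_i)\otimes Py_iP$. So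
$$\Big\|\sum u(x_i)\otimes Py_iP\Big\|\le\Big\|\sum x_i\otimes Py_iP\Big\|\le\Big\|\sum x_i\otimes y_i\Big\| .$$
As $P$ increases to $1$, the operators on the left converge strongly to $\sum u(x_i)\otimes y_i$, whose norm is therefore at most the right side. The same holds with the factors exchanged.

**Step 2: "if".** By Theorem B take complete isometries $U:A\to B(\ell_2(\kappa))$ and $W:D\to B(\ell_2(\kappa))$. By Step 1 applied to $U$ and to $U^{-1}:U(A)\to A$, the map $U\otimes\mathrm{id}$ is isometric from $A\otimes D$ to $U(A)\otimes D$. Likewise $\mathrm{id}\otimes W$ is isometric from $U(A)\otimes D$ to $U(A)\otimes W(D)$. So $U\otimes W$ extends to a linear isometry of $A\otimes_{\min}D$ into $B(\ell_2(\kappa)\otimes\ell_2(\kappa))\cong B(\ell_2(\kappa))$. Now Theorem B, (4)$\Rightarrow$(1), applies. (In the language of operator spaces: the minimal tensor product is injective and agrees on $C^*$-algebras with the spatial one, and $U\otimes W$ is even a complete isometry; see Effros–Ruan, *Operator Spaces*, Ch. 8, and Pisier, *Introduction to Operator Space Theory*,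 §2.1.)

**Step 3: "only if".** Fix $d_0\in D$ with $\|d_0\|=1$. Since $\|a\otimes d_0\|=\|a\|\,\|d_0\|$, the map $a\mapsto a\otimes d_0$ is a linear isometry $A\to A\otimes_{\min}D$. Its adjoint maps $\mathrm{Ball}((A\otimes_{\min}D)^*)$ weak$^*$-continuously onto $\mathrm{Ball}(A^*)$, by Hahn–Banach, and carries dense sets to dense sets. The argument for $D$ is symmetric. $\square$

With $D=M_2(\mathbb C)$, whose dual ball is a compact subset of a finite-dimensional space and so separable, Theorem C contains Theorem A. Since Theorem C is an equivalence, its hypothesis on $D$ cannot be weakened. The embedding in Theorem B(3) is completely positive and completely isometric; nothing here says that it can be chosen to be a $*$-homomorphism.
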